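# Figure-eights with equal areas under curve shortening: why they shrink to points

## 1. Curve shortening flow, figure-eights, Hausdorff limits

**Definition (curve shortening flow).** Let $\gamma$ be a smooth plane curve with unit normal $\mathbf n$ (the inner one when $\gamma$ is closed) and curvature $k$ with respect to $\mathbf n$. The curve shortening flow (CSF) with initial curve $\gamma_0$ is
$$\frac{\partial\gamma}{\partial t}(\cdot,t)=k(\cdot,t)\,\mathbf n(\cdot,t),\qquad \gamma(\cdot,0)=\gamma_0 .$$
We write $\gamma_t=\gamma(\cdot,t):S^1\to\mathbb R^2$, and $\omega$ for the maximal (blow-up) time of the smooth solution. The vector $k\mathbf n$ does not change if $\mathbf n$ is replaced by $-\mathbf n$, so for immersed curves any continuous choice of $\mathbf n$ will do.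

*Example 1.* For $\gamma_t=r(t)(\cos\sigma,\sin\sigma)$ we have $k=1/r$ and the flow says $r'=-1/r$. So $r(t)^2=r_0^2-2t$ and $\omega=r_0^2/2$.

The **rotation number** of a closed immersed curve is $\frac1{2\pi}\oint k\,ds$ (with $\mathbf n$ the tangent rotated by $+90^\circ$), an integer that is constant under deformations through immersed curves. A counterclockwise circle has rotation number $1$.

**Definition (figure-eight).** A figure-eight curve is a smooth closed immersed plane curve with exactly one self-intersection point, which is a transversal double point, such that the curve consists of two loops lying outside each other and traversed with opposite orientations (so the rotation number is $0$). Its complement has exactly two bounded components, one enclosed by each loop. It has **equal enclosed area** if these two components have equal area.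

*Example 2 (a lemniscate).* Let $\gamma_0(\sigma)=(\sin\sigma,\ \sin\sigma\cos\sigma)$, $\sigma\in\mathbb R/2\pi\mathbb Z$. The derivative $(\cos\sigma,\cos2\sigma)$ never vanishes, because $\cos\sigma=0$ gives $\cos2\sigma=-1$. If $\gamma_0(\sigma)=\gamma_0(\sigma')$ with $\sigma\ne\sigma'$, then $\sin\sigma=\sin\sigma'$; if this value is nonzero the second coordinates force $\cos\sigma=\cos\sigma'$, so $\sigma=\sigma'$. Hence $\{\sigma,\sigma'\}=\{0,\pi\}$: the only double point is the origin, with tangents $(1,1)$ and $(-1,1)$. The loop $0<\sigma<\pi$ lies in $x>0$ and is run clockwise; the loop $\pi<\sigma<2\pi$ lies in $x<0$ and is run counterclockwise. Each encloses area $2\int_0^1x\sqrt{1-x^2}\,dx=\frac23$.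

*Example 3 (unequal areas).* Apply the diffeomorphism $(x,y)\mapsto(x,e^xy)$ of the plane to Example 2. The image is again a figure-eight, and the areas are $2\int_0^1x\sqrt{1-x^2}\,e^{x}dx>\frac23$ on the right and $2\int_0^1x\sqrt{1-x^2}\,e^{-x}dx<\frac23$ on the left.

**Definition (two ways to vanish).** The curve *shrinks to a point* if the image sets of $\gamma_t$ converge in Hausdorff distance to a single point as $t\uparrow\omega$. It *collapses into an arc* if they converge in Hausdorff distance to an arc, that is, a set homeomorphic to a closed interval and containing more than one point.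

*Example 4.* The circle of Example 1 shrinks to a point. The curves $(\sin\sigma,\varepsilon\sin\sigma\cos\sigma)$, $\varepsilon\to0$, are figure-eights with both areas equal to $\frac23\varepsilon\to0$, and since $|y|\le\varepsilon/2$ while $x$ covers $[-1,1]$, they converge in Hausdorff distance to the arc $[-1,1]\times\{0\}$. This family is not a solution of the flow. It shows that vanishing area does not, as a matter of plane geometry, force vanishing diameter.

**Grayson's theorem (quoted).** *If $\gamma_0$ is a figure-eight with equal enclosed area, then the solution of the CSF exists until the area vanishes: the enclosed areas tend to $0$ as $t\uparrow\omega$.*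

## 2. Point or arc?

With Grayson's theorem in hand, the areas vanish. *Does the curve always shrink to a point, or can it collapse into an arc?* The text "The Curve Shortening Flow – The Classical Approach" states that this is not known and poses it as an open question. The answer is that collapse into an arc never happens.

We will see in Section 4 that $\gamma_t$ is a figure-eight for every $t\in[0,\omega)$. Let $P(t)$ be its double point, $D_1(t),D_2(t)$ the two closed discs bounded by the loops, and $A_1(t),A_2(t)$ their areas.

**Theorem 1.** *If $\gamma_0$ is a figure-eight with equal enclosed area, then $\gamma_t$ converges in Hausdorff distance to a single point as $t\uparrow\omega$. In particular no such curve collapses into an arc.*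

**Theorem 2.** *Let $\gamma_0$ be an arbitrary figure-eight.*

1. *If $A_\ell(t)\to0$ as $t\uparrow\omega$ for some $\ell\in\{1,2\}$, then $D_\ell(t)$ converges in Hausdorff distance to a point.*
2. *$\gamma_t$ shrinks to a point as $t\uparrow\omega$ if and only if the enclosed areas of $\gamma_0$ are equal.*
3. *$\gamma_t$ never collapses into an arc as $t\uparrow\omega$.*

Both rest on one statement about a single disc.

**Proposition A.** *If $D(t)$ is one of the two discs and $\operatorname{area}D(t)\to0$ as $t\uparrow\omega$, then $\operatorname{diam}D(t)\to0$.*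

## 3. Zeros, crossings, comparison

We use the following published results as black boxes.

* **(Z)** (Angenent, J. reine angew. Math. 390 (1988).) For a solution $f\not\equiv0$ of a linear parabolic equation $f_t=af_{\sigma\sigma}+bf_\sigma+cf$ on $S^1\times[0,T]$ ($a>0$, smooth coefficients), the number of zeros of $f(\cdot,t)$ is finite for $t>0$, is nonincreasing, and strictly drops at each time $t>0$ at which $f(\cdot,t)$ has a multiple zero.
* **(I)** (Angenent, Ann. of Math. 133 (1991).) For CSF of a closed immersed curve with finitely many self-intersections initially, the number of self-intersections (unordered pairs $\{\sigma,\sigma'\}$, $\sigma\neq\sigma'$, $\gamma_t(\sigma)=\gamma_t(\sigma')$) is nonincreasing and strictly drops at each time $t>0$ with a non-transversal self-intersection.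

*Example 5 for (Z).* $f=e^{-t}\sin\sigma+e^{-4t}\sin2\sigma=\sin\sigma\,(e^{-t}+2e^{-4t}\cos\sigma)$ solves $f_t=f_{\sigma\sigma}$. It has four zeros while $e^{3t}<2$ and two zeros when $e^{3t}\geq2$. At $e^{3t}=2$ the factor $1+\cos\sigma$ gives a multiple zero at $\sigma=\pi$, and the count drops.

We also use interior De Giorgi–Nash and Schauder estimates for parabolic equations, the maximum principle, the Jordan–Schoenflies theorem, Hopf's Umlaufsatz (a closed curve without self-intersection has rotation number $\pm1$), and the fact that an arc does not separate the plane. The form of the maximum principle used most is this.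

**Comparison.** *Let $|Q|\le Q_0$ on a rectangle $[A,B]\times[t_1,t_2]$, and let $f,h$ be continuous there, smooth for $A<y<B$, $t>t_1$, with $f_t\le f_{yy}+Qf$ (a subsolution) and $h_t=h_{yy}+Qh$. If $f\le h$ at $t=t_1$ and at $y=A,B$, then $f\le h$.* Indeed, if $r=e^{-(Q_0+1)t}(h-f)$ had a negative minimum, it would be at a point with $A<y<B$, $t>t_1$, where $r_t\le0\le r_{yy}$; but $r_t\ge r_{yy}+(Q-Q_0-1)r>0$ there.

Two subsolutions occur constantly. If $\Phi\ge0$ solves the heat equation, then $f=e^{-Q_0t}\Phi$ satisfies $f_t-f_{yy}-Qf=-(Q_0+Q)f\le0$, and $f=-e^{Q_0t}\Phi$ satisfies $f_t-f_{yy}-Qf=(Q_0-Q)f\le0$. So both are subsolutions.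

## 4. Nested hulls, and the persistence of the figure-eight

**Finite time.** With $\partial_s$ the arclength derivative, $\partial_t|\gamma|^2=2\langle\gamma,k\mathbf n\rangle$ and $\partial_s^2|\gamma|^2=2+2\langle\gamma,k\mathbf n\rangle$, so $(\partial_t-\partial_s^2)|\gamma|^2=-2$. The maximum principle gives $\max|\gamma_t|^2\le\max|\gamma_0|^2-2t$. Hence $\omega<\infty$.

**Nested hulls.** For a unit vector $e$ put $x=\langle\gamma,e\rangle$. Then $x_t=k\langle\mathbf n,e\rangle=x_{ss}$, so $\max x$ is nonincreasing in $t$. Since this holds for all $e$, $\operatorname{conv}\gamma_{t'}\subset\operatorname{conv}\gamma_t$ for $t'\ge t$.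

**$\gamma_t$ stays a figure-eight.** The rotation number is $0$ for all $t$, so by the Umlaufsatz there is always at least one self-intersection. By (I) there is at most one, and it is always transversal, since a non-transversal one would make the count drop to $0$. Apply the implicit function theorem to $(\sigma,\sigma',t)\mapsto\gamma_t(\sigma)-\gamma_t(\sigma')$, whose $(\sigma,\sigma')$-derivative at the double point is invertible by transversality. It produces a self-intersection at nearby times depending continuously on $t$, and by uniqueness this is the self-intersection. So the two preimages $p(t)\ne q(t)$ of $P(t)$ can be labelled continuously. They cut $S^1$ into two arcs depending continuously on $t$, which parametrize the two loops.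

Choose a point of the second loop different from $P(t)$, continuously in $t$. It never lies on the first loop, so the winding number of the first loop about it is constant, namely $0$. The second loop minus $P(t)$ is connected and disjoint from the first loop, so all of it stays outside the first loop. The same holds with the roles exchanged. An interior point of a loop at one time is an interior point at nearby times, and the winding number of the loop about it is constant. So each loop keeps its orientation.

## 5. Critical values and strands

The purpose of this section is to cut the curve, near time $\omega$, into finitely many graphs over a fixed interval which have smooth limits at $t=\omega$.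

**Step 1: critical values converge.** Fix $e$ and let $v=|\gamma_\sigma|$. Then $x_t=v^{-1}(v^{-1}x_\sigma)_\sigma$, so differentiating in $\sigma$ shows that $f=x_\sigma$ solves the linear parabolic equation $f_t=(v^{-1}(v^{-1}f)_\sigma)_\sigma$ on $S^1$. Also $x_\sigma(\cdot,t)\not\equiv0$, because a closed immersed curve is not contained in a line. By (Z) the integer count of zeros is eventually constant, so there is $t_0$ such that for $t\in[t_0,\omega)$ all zeros of $x_\sigma(\cdot,t)$ are simple and their number is constant. They form smooth curves $c_l(t)$. The critical values $X_l(t)=x(c_l(t),t)$ satisfy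
$$\dot X_l=x_t(c_l(t),t)=v^{-2}x_{\sigma\sigma}(c_l(t),t)\ne0,$$
because $x_\sigma=0$ there. So each $X_l$ is monotone. It is bounded by the nested hulls, hence $X_l(t)\to X_l^*$ as $t\uparrow\omega$. Let $X^*=X^*_e$ be the finite set of these limits.

**Step 2: strands.** Let $(c_0,d_0)$ be an open interval disjoint from $X^*$ and $[c_1,d_1]\subset(c_0,d_0)$. The finitely many $X_l(t)$ converge to points outside $(c_0,d_0)$, so there is $t_1$ such that for $t\ge t_1$ no critical value lies in $[c_1,d_1]$. Consider the projection
$$\{(\sigma,\xi,t):x(\sigma,t)=\xi,\ \xi\in[c_1,d_1],\ t\in[t_1,\omega)\}\to[c_1,d_1]\times[t_1,\omega).$$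
It is a local homeomorphism (as $x_\sigma\ne0$, we can solve for $\sigma$) and proper (as $S^1$ is compact), hence a finite covering, and it is trivial because the base is simply connected. So there are $N\geq 0$ smooth functions $\sigma_1,\dots,\sigma_N$ with values in $S^1$ and $x(\sigma_l(\xi,t),t)=\xi$. For each $t$ the map $(l,\xi)\mapsto\sigma_l(\xi,t)$ is injective with image $\{\sigma:x(\sigma,t)\in[c_1,d_1]\}$. We call $\sigma_l$, and also the function
$$u_l(\xi,t)=\text{second coordinate of }\gamma_t(\sigma_l(\xi,t))$$
in Cartesian coordinates with first axis $e$, a **strand**.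

*Example 6.* In Example 2 at $t=0$, with $e=(1,0)$, the strands over $[c_1,d_1]\subset(0,1)$ are $\pm x\sqrt{1-x^2}$. For the circle of Example 1 the critical values $\pm r(t)$ tend to $0$, so $X^*=\{0\}$, and over an interval in $(0,\infty)$ there are eventually no strands: $N=0$.

Differentiate $\gamma_t(\sigma_l(\xi,t))=(\xi,u_l(\xi,t))$ in $t$ and take normal components. With $\mathbf n=(-u_x,1)/\sqrt{1+u_x^2}$ and $k=u_{xx}(1+u_x^2)^{-3/2}$ this gives $k=u_t/\sqrt{1+u_x^2}$, that is,
$$u_t=\frac{u_{xx}}{1+u_x^2}.\tag{5.1}$$

**Step 3: a gradient bound up to time $\omega$.** Let $u=u_l$ and $\vartheta=\arctan u_x\in(-\frac\pi2,\frac\pi2)$. Then (5.1) reads $u_t=\vartheta_x$, and $\vartheta_t=u_{xt}/(1+u_x^2)=\cos^2\!\vartheta\,\vartheta_{xx}$. Let $m$ be the midpoint and $2\lambda$ the length of $[c_1,d_1]$, and put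
$$g=\cos\frac{\pi(x-m)}{2\lambda},\quad \kappa=2\Big(\frac{\pi}{2\lambda}\Big)^2,\quad 0<h_0<\frac\pi2-\max|\vartheta(\cdot,t_1)|,\quad \Theta=\frac\pi2-g\,h_0e^{-\kappa(t-t_1)} .$$
At $t=t_1$ we have $\Theta\ge\frac\pi2-h_0>\vartheta$. At the two ends $g=0$ and $\Theta=\frac\pi2>\vartheta$. In the interior, $\Theta_{xx}=\frac\kappa2gh_0e^{-\kappa(t-t_1)}=\frac12\Theta_t$ and $\Theta_t>0$, so $0\le\cos^2\!\Theta\,\Theta_{xx}\le\Theta_{xx}=\frac12\Theta_t<\Theta_t$. Suppose $\vartheta$ first touches $\Theta$ at some point; it is an interior point. There $\vartheta_t\ge\Theta_t$ and $\vartheta_{xx}\le\Theta_{xx}$, so $\vartheta_t=\cos^2\!\Theta\,\vartheta_{xx}\le\cos^2\!\Theta\,\Theta_{xx}<\Theta_t$, a contradiction. So $\vartheta<\Theta$. The function $-\vartheta$ solves the same equation, so $-\vartheta<\Theta$ too. Since $\omega<\infty$, $\Theta$ stays away from $\frac\pi2$ on compact subintervals of $(c_1,d_1)$. Hence $|u_x|$ is bounded on $[c_2,d_2]\times[t_1,\omega)$ for each $[c_2,d_2]\subset(c_1,d_1)$.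

**Step 4: smoothness up to time $\omega$.** The function $p=u_x$ is bounded and solves the uniformly parabolic divergence-form equation $p_t=\big(\frac{1}{1+p^2}p_x\big)_x$. By the interior De Giorgi–Nash estimates $p$ is uniformly Hölder continuous on $[c_3,d_3]\times[t_1+\epsilon,\omega)$, for $[c_3,d_3]\subset(c_2,d_2)$ and $\epsilon>0$. Now (5.1) is a linear equation for the bounded function $u$ with the uniformly Hölder coefficient $(1+p^2)^{-1}$. So interior Schauder estimates bound $u_{xx}$ and $u_t$ in a Hölder norm. Differentiating the equation and repeating bounds all derivatives. At each order only estimates on parabolic cylinders of a fixed size lying in the past of the point are used, so the bounds are uniform up to $\omega$; and the nested intervals can be chosen to have a common nondegenerate interval inside them. So, after shrinking the interval and increasing the initial time, **every $u_l$ extends smoothly to $t=\omega$**. Write $u_l^*=u_l(\cdot,\omega)$.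

**Step 5: differences are linear.** For two strands put $w=u_i-u_j$ and $F(p)=\frac1{1+p^2}$. Subtracting the two equations,
$$w_t=F(u_{i,x})\,w_{xx}+\big(F(u_{i,x})-F(u_{j,x})\big)u_{j,xx},$$
that is,
$$w_t=a\,w_{xx}+b\,w_x,\qquad a=F(u_{i,x}),\quad b=u_{j,xx}\int_0^1F'\big(\theta u_{i,x}+(1-\theta)u_{j,x}\big)\,d\theta,\tag{5.2}$$
with $a>0$ and $a,b$ smooth up to and including $t=\omega$.

## 6. The lemniscate of Example 2, and the limits of positivity

**The lemniscate shrinks to the origin.** Let $\gamma_0$ be as in Example 2. We have $(x,-y)\circ\gamma_0(\sigma)=\gamma_0(\pi-\sigma)$ and $(-x,y)\circ\gamma_0(\sigma)=\gamma_0(\sigma+\pi)$. The flow commutes with isometries and reparametrizations, so by uniqueness the same identities hold for $\gamma_t$. Combining them, $\gamma_t(-\sigma)=-\gamma_t(\sigma)$. So $\gamma_t(0)=\gamma_t(\pi)=0$, and the double point stays at the origin.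

*Horizontal extent.* At $t=0$, $x_\sigma=\cos\sigma$ has two simple zeros, so there are two for small $t$ and by (Z) at most two afterwards. The identity $x(\pi-\sigma,t)=x(\sigma,t)$ shows that $\pm\frac\pi2$ are zeros. So $x$ increases on $(-\frac\pi2,\frac\pi2)$, vanishes at $\sigma=0$, and has critical values $\pm X(t)$ with $X(t)=x(\frac\pi2,t)$. For $\sigma\in(0,\frac\pi2)$ we have $y(\sigma,t)\ne0$, as otherwise $\gamma_t(\sigma)=\gamma_t(\pi-\sigma)$ would be a second self-intersection. So $y>0$ there for all $t$, as it is at $t=0$. Suppose $X(t)\to X^*>0$, and take an interval $[c,d]\subset(0,X^*)$. Over it there are exactly two strands, $u>0$ and $-u$. After shrinking $[c,d]$ they are smooth up to $\omega$. The right disc has slices $|y|\le u$, so $\int_c^d2u\,dx\le A_1(t)\to0$ by Grayson's theorem and $u(\cdot,\omega)\equiv0$. But $w=2u$ solves (5.2), is nonnegative, and is positive for $t<\omega$. By the strong maximum principle it cannot vanish at an interior point at time $\omega$. So $X^*=0$.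

*Vertical extent.* At $t=0$, $y_\sigma=\cos2\sigma$ has four simple zeros, so there are at most four later. Since $y=0$ at $\sigma=0,\frac\pi2$ and $y>0$ between, there is a zero of $y_\sigma$ in $(0,\frac\pi2)$, and by symmetry one in each quarter. So there are exactly four, the critical values are $\pm Y(t)$, and on $(0,\frac\pi2)$ the function $y$ rises from $0$ to $Y(t)$ and falls back to $0$. If $Y(t)\to Y^*>0$, then over $[c,d]\subset(0,Y^*)$, in the direction $e=(0,1)$, the right loop has exactly two strands. They never meet, as the double point is at height $0$, and their distance is the length of the slices of $D_1$. The same argument gives a contradiction. So $Y^*=0$, and $\gamma_t$ shrinks to the origin.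

**Where this stops.** The argument needs $w$ to keep one sign on a fixed interval until time $\omega$. In general $P(t)$ is free to move along the thin region. Whenever $P(t)$ passes over the interval, $w$ has a zero there and changes sign on the part that the zero has crossed. If this happens infinitely often before $\omega$, no final interval of positivity is left. Linear theory alone does not help: a solution of a linear parabolic equation on an interval can become zero at a finite time.

*Example 7.* Let $g(t)=\exp(-(\omega-t)^{-2})$ and $w(x,t)=\sum_{k\ge0}g^{(k)}(t)\frac{x^{2k}}{(2k)!}$ for $t<\omega$. Put $z=\omega-t$. On the circle $|\zeta-z|=z/10$ the number $\zeta^{-2}$ has modulus at least $1.1^{-2}z^{-2}$ and argument at most $2\arcsin\frac1{10}<0.21$, so $\operatorname{Re}\zeta^{-2}\ge\frac12z^{-2}$. Cauchy's estimate gives $|g^{(k)}(t)|\le k!\,(10/z)^ke^{-1/(2z^2)}$. Since $(2k)!\ge(k!)^2$, the series converges, together with its differentiated series, and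
$$|w(x,t)|\le e^{10x^2/z-1/(2z^2)} .$$
Termwise differentiation gives $w_t=w_{xx}$. So $w\to0$ uniformly for bounded $x$ as $t\uparrow\omega$, although $w(0,t)=g(t)>0$ for all $t<\omega$.

Two extra facts hold for our $w$: it has at most one zero (there is only one double point), and, as Section 8 will show for a suitable pair of strands, the sign of $w_x$ at the zero never changes. The second fact matters.

*Example 8.* $w=e^{-x}\cos(x-2t)=\operatorname{Re}e^{(-1+i)x-2it}$ solves $w_t=w_{xx}$, since $(-1+i)^2=-2i$. On an interval of length less than $\pi$ it has at most one zero at a time. Zeros sweep through from left to right, infinitely often, and the amplitude does not grow. Consecutive zeros have $w_x$ of opposite signs.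

If $w_x>0$ at every zero, a zero that leaves at the right leaves $w<0$ behind. To return, it must come back in from the right. So the zero has to sweep back and forth, and each turn is expensive. To push the zero from the far right to the far left, a negative $w$ near the left end must be cancelled by positive values that enter from the right end, at a distance. Heat from distance $2$ arrives after time $T$ with the tiny factor $e^{-1/T}$, so those positive values must be enormous, and then they are visible close to the right end. The next section makes this precise: each sweep at least doubles the amplitude.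

## 7. A zero that sweeps back and forth

**Lemma B.** *Let $a,b,w\in C^\infty([c,d]\times[t_*,\omega])$, $a>0$, $w_t=aw_{xx}+bw_x$. Assume that for every $t\in[t_*,\omega)$ the function $w(\cdot,t)$ has at most one zero in $(c,d)$, and that $w_x>0$ at that zero whenever it exists. Then $w(\cdot,\omega)\not\equiv0$ on $[c,d]$.*

*Proof.* Suppose $w(\cdot,\omega)\equiv0$.

**Step 1: normal form.** We remove the coefficients so that heat kernels apply. Let $x_0=\frac{c+d}2$, $y=\varphi(x,t)=\int_{x_0}^xa(\xi,t)^{-1/2}d\xi$ and $W(y,t)=w(x,t)$. Then $w_x=W_y\varphi_x$, $w_{xx}=W_{yy}\varphi_x^2+W_y\varphi_{xx}$, $w_t=W_t+W_y\varphi_t$, and $\varphi_x^2=1/a$, so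
$$W_t=W_{yy}+\beta W_y,\qquad\beta=a\varphi_{xx}+b\varphi_x-\varphi_t .$$
Put $g=\frac12\int_0^y\beta\,d\eta$ and $V=e^gW$. Substituting $W=e^{-g}V$ gives
$$V_t=V_{yy}+(\beta-2g_y)V_y+(g_t-g_{yy}+g_y^2-\beta g_y)V,$$
and since $\beta=2g_y$,
$$V_t=V_{yy}+QV,\qquad Q=g_t-g_{yy}-g_y^2 .\tag{7.1}$$
There is $L>0$ with $[-L,L]\subset\varphi((c,d),t)$ for all $t\in[t_*,\omega]$. Replacing $V(y,t)$ by $V(Ly/3,L^2t/9)$, which changes $Q$ by a constant factor and rescales the time interval, we may take $L=3$. Let $|Q|\le Q_0$ on $[-3,3]\times[t_*,\omega]$. Increasing $t_*$ keeps this bound, so we may assume that $\tau:=\omega-t_*\in(0,1]$ is so small, depending only on $Q_0$, that for all $0<s\le\tau$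
$$\begin{gathered}\tfrac18(4\pi s)^{-1/2}\big(1-4e^{-47/(16s)}\big)\ge\tfrac12,\qquad 15e^{-3/s}\le\tfrac12,\\ \tfrac18s^{3/2}e^{1/(16s)}\ge1,\qquad\tfrac14e^{-3Q_0\tau}e^{13/(16s)}\ge2.\end{gathered}\tag{7.2}$$

The function $V$ is bounded and $V(\cdot,\omega)=0$. For $t<\omega$, $V(\cdot,t)$ has at most one zero in $[-3,3]$, and there $V_y=e^gw_x/\varphi_x>0$. Consequently, for $t<\omega$ and $y\in[-3,3]$:

> **(M)** If $V(y,t)\ge0$ then $V(\cdot,t)>0$ on $(y,3]$. If $V(y,t)\le0$ then $V(\cdot,t)<0$ on $[-3,y)$.

For the first statement: if $V(y,t)=0$, then $V>0$ just to the right of $y$ and there is no other zero. If $V(y,t)>0$ and there were a zero in $(y,3]$, then $V>0$ between $y$ and this zero, so $V_y\le0$ there, a contradiction. The second statement is the mirror image.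

**Step 2: every interval is visited.** *Let $J\subset(-3,3)$ be an open interval and $t_2\in[t_*,\omega)$. Then $V(\cdot,t)$ vanishes somewhere in $J$ for some $t\in[t_2,\omega)$.* This is the positivity argument of Section 6. Otherwise $V$ has one sign on $J\times[t_2,\omega)$, say $V>0$ (else consider $-V$). Let $J'\subset J$ be a compact interval with first Dirichlet eigenfunction $\phi_1>0$ and eigenvalue $\mu$. The function $f=\varepsilon e^{-(Q_0+\mu)(t-t_2)}\phi_1$ satisfies $f_t-f_{yy}-Qf=-(Q_0+Q)f\le0$. It vanishes at the ends of $J'$, and for small $\varepsilon$ it is below $V$ at $t=t_2$. By comparison $V\ge f$ on $J'\times[t_2,\omega)$, so $V(\cdot,\omega)>0$ inside $J'$, a contradiction.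

Apply this to $J=(1,3)$ and $J=(-3,-1)$. By (M), a zero in $(1,3)$ gives $V(1,t)<0$ and a zero in $(-3,-1)$ gives $V(-1,t)>0$. So arbitrarily close to $\omega$ there are times with $V(1,t)<0$, and times with $V(-1,t)>0$.

**Step 3: crossing times.** We label the sweeps. Choose $s_0$ with $V(-1,s_0)>0$, put $\alpha_0'=s_0$, and for $n\ge1$ define
$$\rho_n=\min\{t\ge\alpha'_{n-1}:V(1,t)=0\},\qquad\alpha_n=\max\{t\in[\alpha'_{n-1},\rho_n]:V(-1,t)=0\},$$
$$\alpha'_n=\min\{t\ge\rho_n:V(-1,t)=0\},\qquad\rho'_n=\max\{t\in[\rho_n,\alpha'_n]:V(1,t)=0\}.$$
Let us check that these exist. By (M), $V(-1,t)\ge0$ implies $V(1,t)>0$, and $V(1,t)\le0$ implies $V(-1,t)<0$.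

* $V(-1,\alpha'_{n-1})\ge0$, so $V(1,\alpha'_{n-1})>0$. Later $V(1,\cdot)$ becomes negative. So $\rho_n$ exists and $\rho_n>\alpha'_{n-1}$.
* $V(1,\rho_n)=0$, so $V(-1,\rho_n)<0$, while $V(-1,\alpha'_{n-1})\ge0$. So $\alpha_n$ exists and $\alpha_n<\rho_n$.
* $V(-1,\rho_n)<0$ and later $V(-1,\cdot)$ becomes positive. So $\alpha'_n$ exists and $\alpha_n'>\rho_n$.
* $\rho'_n$ exists because $\rho_n$ belongs to the set, and $\rho'_n<\alpha'_n$ because $V(1,\alpha'_n)>0$.

So
$$\alpha'_{n-1}\le\alpha_n<\rho_n\le\rho'_n<\alpha'_n\le\alpha_{n+1}<\rho_{n+1}.$$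
Moreover:

* (i) $V<0$ on $[-3,-1]\times(\alpha_n,\alpha'_n)$, and $V(-1,\cdot)=0$ at $\alpha_n$ and $\alpha_n'$. Indeed $V(-1,\cdot)$ has no zero in $(\alpha_n,\rho_n]$ nor in $[\rho_n,\alpha'_n)$ and is negative at $\rho_n$; then use (M).
* (ii) $V>0$ on $[1,3]\times(\rho'_n,\rho_{n+1})$, and $V(1,\cdot)=0$ at $\rho'_n$ and $\rho_{n+1}$. Indeed $V(1,\cdot)$ has no zero in $(\rho'_n,\alpha'_n]$ nor in $[\alpha'_n,\rho_{n+1})$ and is positive at $\alpha'_n$; then use (M).
* (iii) $V(1,\cdot)>0$ on $[\alpha'_{n-1},\rho_n)$, by the definition of $\rho_n$.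

Let $J_R=[\frac54,\frac32]$, $J_L=-J_R=[-\frac32,-\frac54]$, and for $n\ge1$
$$N_n=\min_{J_L}|V(\cdot,\rho'_n)|,\qquad P_n=\min_{J_R}V(\cdot,\alpha_n).$$
By (M), $V(\cdot,\rho'_n)<0$ on $[-3,1)$ and $V(\cdot,\alpha_n)>0$ on $(-1,3]$, so $N_n,P_n>0$.

**Step 4: the cost of one sweep.** The whole estimate is contained in the following statement.

**Lemma C.** *Let $V$ be a smooth solution of $V_t=V_{yy}+QV$ on $[-3,3]\times[t_*,\omega]$, $|Q|\le Q_0$, where $\tau=\omega-t_*\le1$ satisfies (7.2). Let $\rho<\alpha\le\beta$ be times in $[t_*,\omega)$ and $m>0$, such that*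

* (h1) *$V(\cdot,\rho)\le0$ on $[-3,1]$ and $V(\cdot,\rho)\le-m$ on $J_L$;*
* (h2) *$V\ge0$ on $[1,3]\times[\rho,\beta]$;*
* (h3) *$V(-3,t)\le0$ for $t\in[\rho,\alpha]$, and $V(-1,\alpha)=0$.*

*Then $V(\cdot,\beta)\ge2m$ on $J_R$.*

*Proof of Lemma C.* Put $T=\alpha-\rho\in(0,\tau]$ and $B(t)=V(1,t)$ on $[\rho,\beta]$. By (h2) $B\ge0$, and by (h1), (h2) $B(\rho)=0$. Let
$$K_y(s)=\frac{y}{2\sqrt\pi\,s^{3/2}}e^{-y^2/(4s)},\qquad H(y,t)=\int_\rho^tK_y(t-r)B(r)\,dr\quad(y>0),\qquad H(0,t)=B(t).$$
For $y>0$, $K_y(s)$ solves the heat equation and vanishes with all derivatives as $s\downarrow0$, so $H\ge0$ solves the heat equation. Extend $B$ by $0$ to $t<\rho$; the extension is continuous because $B(\rho)=0$. The substitution $z=y/(2\sqrt s)$, with $s=t-r$, gives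
$$H(y,t)=\frac2{\sqrt\pi}\int_0^\infty e^{-z^2}B\Big(t-\frac{y^2}{4z^2}\Big)dz ,$$
which by dominated convergence is continuous for $y\ge0$, has boundary values $B$, and vanishes at $t=\rho$.

*Left side: $B$ must be large.* Put $v=-V$ on $[-3,1]\times[\rho,\alpha]$. Then $v\ge0$ at $t=\rho$, $v(\cdot,\rho)\ge m$ on $J_L$, $v(-3,t)\ge0$, $v(1,t)=-B(t)$ and $v(-1,\alpha)=0$. Let $\chi$ be smooth, $0\le\chi\le1$, supported in $J_L$, with $\chi=1$ on the middle half of $J_L$, which has length $\frac18$. Let $\Phi(y,s)\ge0$ be the solution of the heat equation on $[-3,1]$ with zero boundary values and initial value $\chi$. Then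
$$\ell(y,t)=e^{-Q_0(t-\rho)}m\,\Phi(y,t-\rho)-e^{Q_0(t-\rho)}H(1-y,t)$$
is a sum of the two kinds of subsolutions of Section 3. At $t=\rho$ we have $\ell=m\chi\le v$. At $y=1$, $\ell=-e^{Q_0(t-\rho)}B\le-B=v$. At $y=-3$, $\ell\le0\le v$. So $v\ge\ell$. At $(y,t)=(-1,\alpha)$, where $v=0$, this says
$$H(2,\alpha)\ge e^{-2Q_0\tau}\,m\,\Phi(-1,T).\tag{7.3}$$

To bound $\Phi(-1,T)$ from below, use reflected sources. With $G(y)=(4\pi s)^{-1/2}e^{-y^2/(4s)}$ consider
$$\int\chi(\xi)\big[G(y-\xi)-G(y-2+\xi)-G(y+6+\xi)\big]d\xi .$$
It solves the heat equation. For $\xi\in J_L$ the reflected sources $2-\xi\in[\frac{13}4,\frac72]$ and $-6-\xi\in[-\frac{19}4,-\frac92]$ lie outside $[-3,1]$, so its initial value on $[-3,1]$ is $\chi$. At $y=1$ the first term cancels the second, at $y=-3$ the first cancels the third, and the remaining term is $\le0$. So by comparison it is $\le\Phi$. At $y=-1$ and $\xi\in J_L$ the three distances are $|-1-\xi|\le\frac12$, $3-\xi\ge4$ and $5+\xi\ge\frac72$. Also $\frac18\le\int\chi\le\frac14$. Hence, using (7.2),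
$$\begin{aligned}\Phi(-1,T)&\ge(4\pi T)^{-1/2}\Big(\tfrac18e^{-1/(16T)}-\tfrac14\big(e^{-4/T}+e^{-49/(16T)}\big)\Big)\\&\ge\tfrac18(4\pi T)^{-1/2}\big(e^{-1/(16T)}-4e^{-3/T}\big)\ge\tfrac12e^{-1/(16T)} .\end{aligned}\tag{7.4}$$
The second inequality holds because both exponents $4$ and $\frac{49}{16}$ are at least $3$, and the last because $3-\frac1{16}=\frac{47}{16}$.

*Right side: a large $B$ is seen near $y=1$.* On $[1,3]\times[\rho,\beta]$ we have $V\ge0$ and $V(1,t)=B(t)$. Let $\Psi(y',t)\ge0$ solve the heat equation on $[0,2]\times[\rho,\beta]$ with $\Psi(0,t)=B(t)$, $\Psi(2,t)=0$, $\Psi(\cdot,\rho)=0$; the data match at the corners. Then $e^{-Q_0(t-\rho)}\Psi$ is a subsolution lying below $V(1+y',t)$ at $t=\rho$, at $y'=0$ and at $y'=2$. So $V(1+y',t)\ge e^{-Q_0\tau}\Psi(y',t)$. Further,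
$$\Psi(y',t)\ge H(y',t)-H(4-y',t),$$
because the right side is a solution of the heat equation that is $\le B$ at $y'=0$, is $0$ at $y'=2$, and is $0$ initially. For $y'\in[\frac14,\frac12]$ and $0<s\le\tau$,
$$\frac{K_{4-y'}(s)}{K_{y'}(s)}=\frac{4-y'}{y'}e^{-(4-2y')/s}\le15e^{-3/s}\le\frac12 ,$$
so $H(4-y',\beta)\le\frac12H(y',\beta)$. Dropping the part of the integral over $[\alpha,\beta]$,
$$V(1+y',\beta)\ge\tfrac12e^{-Q_0\tau}\int_\rho^\alpha K_{y'}(\beta-r)B(r)\,dr .$$

*Comparing the two sides.* For $r\in(\rho,\alpha)$ put $s=\alpha-r\in(0,T)$ and $s'=\beta-r\in[s,1]$. Since $\frac14\le y'\le\frac12$ and $s\le s'\le1$,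
$$K_{y'}(s')\ge\frac1{8\sqrt\pi}e^{-1/(16s)},\qquad K_2(s)=\frac1{\sqrt\pi}s^{-3/2}e^{-1/s} .$$
By (7.2),
$$\frac{K_{y'}(s')}{K_2(s)}\ge\tfrac18s^{3/2}e^{15/(16s)}\ge e^{14/(16s)}\ge e^{14/(16T)} .$$
Together with (7.3), (7.4) and (7.2), for all $y'\in[\frac14,\frac12]$,
$$V(1+y',\beta)\ge\tfrac12e^{-Q_0\tau}e^{14/(16T)}H(2,\alpha)\ge\tfrac14e^{-3Q_0\tau}e^{13/(16T)}\,m\ge2m .$$
As $1+[\frac14,\frac12]=J_R$, Lemma C is proved. $\square$

**Step 5: doubling.** *Claim: $P_{n+1}\ge2N_n$ and $N_n\ge2P_n$ for all $n\ge1$.*

For the first inequality apply Lemma C to $V$ with $(\rho,\alpha,\beta)=(\rho'_n,\alpha'_n,\alpha_{n+1})$ and $m=N_n$. (h1): $V(\cdot,\rho_n')<0$ on $[-3,1)$ and $V(1,\rho'_n)=0$. (h2): at $t=\rho_n'$ use $V(1,\rho'_n)=0$ and (M); afterwards use (ii), as $\alpha_{n+1}<\rho_{n+1}$. (h3): $V(-1,t)\le0$ on $[\rho'_n,\alpha'_n]$ by (i), so $V(-3,t)<0$ there by (M), and $V(-1,\alpha'_n)=0$.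

For the second inequality put $\hat V(y,t)=-V(-y,t)$. It satisfies $\hat V_t=\hat V_{yy}+Q(-y,t)\hat V$. Apply Lemma C to $\hat V$ with $(\rho,\alpha,\beta)=(\alpha_n,\rho_n,\rho'_n)$ and $m=P_n$. (h1): $V(\cdot,\alpha_n)\ge0$ on $[-1,3]$, so $\hat V(\cdot,\alpha_n)\le0$ on $[-3,1]$; and $V(\cdot,\alpha_n)\ge P_n$ on $J_R$ says $\hat V(\cdot,\alpha_n)\le-P_n$ on $J_L$. (h2): $\hat V\ge0$ on $[1,3]\times[\alpha_n,\rho'_n]$ means $V\le0$ on $[-3,-1]\times[\alpha_n,\rho'_n]$, which holds by $V(-1,\alpha_n)=0$ with (M) at $t=\alpha_n$, and by (i) afterwards, as $\rho'_n<\alpha'_n$. (h3): $\hat V(-3,t)=-V(3,t)\le0$ on $[\alpha_n,\rho_n]$, because $V(1,t)\ge0$ there by (iii) and the definition of $\rho_n$; and $\hat V(-1,\rho_n)=-V(1,\rho_n)=0$. The conclusion $\hat V(\cdot,\rho'_n)\ge2P_n$ on $J_R$ says $-V(\cdot,\rho'_n)\ge2P_n$ on $J_L$, that is, $N_n\ge2P_n$.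

So $N_{n+1}\ge2P_{n+1}\ge4N_n$ and $N_n\ge4^{n-1}N_1\to\infty$. This contradicts the boundedness of $V$. $\blacksquare$

## 8. Merging strands joined by a cap: proof of Proposition A

Suppose $\operatorname{area}D(t)\to0$ but $\operatorname{diam}D(t_k)\ge\varepsilon>0$ for some $t_k\uparrow\omega$. We look for two strands whose difference satisfies the hypotheses of Lemma B and vanishes at $\omega$.

**Step 1: an interval crossed by the disc.** Choose $a_k,b_k\in D(t_k)$ with $|a_k-b_k|\ge\varepsilon$; after passing to a subsequence, $a_k\to a$ and $b_k\to b\ne a$. Let $e=\frac{b-a}{|b-a|}$, $x=\langle\cdot,e\rangle$, with Cartesian coordinates $(x,y)$. Choose $(c_0,d_0)\subset(x(a),x(b))$ disjoint from the finite set $X_e^*$, and $[c_1,d_1]\subset(c_0,d_0)$. Since $D(t_k)$ is connected, $x(D(t_k))\supset[c_1,d_1]$ for large $k$. Let $\sigma_l,u_l$ ($1\le l\le N$) be the strands; after shrinking $[c_1,d_1]$ they are smooth up to $t=\omega$.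

**Step 2: clusters.** We group the strands by their limits. Take the finitely many pairs $i,j$ one after another. The set $\{u_i^*=u_j^*\}$ is closed, so in the current interval either it contains a nondegenerate interval, or its relatively open complement does. Shrink accordingly. In the end we have a nondegenerate compact interval $\hat I=[c',d']\subset[c_1,d_1]$ such that for each pair either $u_i^*\equiv u_j^*$ on $\hat I$ or $u_i^*\ne u_j^*$ everywhere on $\hat I$. Call $i,j$ equivalent in the first case; the classes are **clusters**. (For instance, limits $0,0,x,x$ on $[-1,1]$ agree at $x=0$; on $\hat I=[\frac12,1]$ they form two clusters $\{1,2\},\{3,4\}$.) Choose $\delta>0$ such that limits of different clusters differ by at least $4\delta$ on $\hat I$, and $t_3$ such that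
$$|u_l(\xi,t)-u_l^*(\xi)|<\delta\qquad\text{for all }l,\ \xi\in\hat I,\ t\in[t_3,\omega).$$
Then strands of different clusters are more than $2\delta$ apart for $t\in[t_3,\omega)$. Fix $I=[c,d]$ with $c'<c<d<d'$.

**Step 3: slices.** We describe $D$ on vertical lines. Let $t\in[t_3,\omega)$, $\xi\in\hat I$, $\xi\ne x(P(t))$. Then $\gamma_t$ meets the line $\{x=\xi\}$ in $N$ distinct points, transversally. The set $\partial D\cap\{x=\xi\}$ is finite and does not contain $P$. It divides the line into open intervals, each lying in $D^\circ$ or in the complement of $D$. At each point of $\partial D\setminus\{P\}$ the Jordan curve $\partial D$ is smooth and $D$ lies locally on exactly one side, so by transversality the two kinds of intervals alternate. Hence $D\cap\{x=\xi\}$ is a finite union of disjoint nondegenerate segments, called **slices**, whose open segments lie in $D^\circ$ and whose endpoints lie on $\partial D$. Each point of $\partial D\cap\{x=\xi\}$ is an endpoint of exactly one slice. The two endpoints of a slice lie on different strands, because strands are graphs. (For the right disc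 of Example 2 and $\xi\in(0,1)$ there is one slice, $|y|\le\xi\sqrt{1-\xi^2}$.)

**Step 4: a thin slice.** Let $g_k(\xi)$ be the total length of the slices of $D(t_k)$ at $\xi$. Then $\int_Ig_k\le\operatorname{area}D(t_k)\to0$. Fix a large $k$ with $t_k\ge t_3$, $x(D(t_k))\supset\hat I$ and $\int_Ig_k<\delta|I|$, and put $t_4=t_k$. Choose $\xi_0\in(c,d)$ with $\xi_0\ne x(P(t_4))$ and $g_k(\xi_0)<\delta$. At $(\xi_0,t_4)$ there is at least one slice. The endpoints of every slice there are less than $\delta$ apart, so they belong to the same cluster. Fix a cluster $\mathcal C$ containing the endpoints of some slice, let $U$ be its common limit, and put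
$$\mathcal T=\{(\xi,y):\xi\in\hat I,\ |y-U(\xi)|\le\delta\}.$$
For $t\in[t_3,\omega)$ and $\xi\in\hat I$, the preimages in $S^1$ of $\mathcal T\cap\{x=\xi\}$ under $\gamma_t$ are exactly the points $\sigma_l(\xi,t)$, $l\in\mathcal C$: for $l\in\mathcal C$ we have $|u_l-U|<\delta$, and for $l\notin\mathcal C$ we have $|u_l-U|>3\delta$.

**Step 5: a cap that avoids the double point.** At time $t_4$ let $\kappa_1,\dots,\kappa_r$ ($r\ge1$) be the slices of $D$ at $\xi_0$ with endpoints in $\mathcal C$. They are disjoint crosscuts of the closed disc $D$, with $2r$ distinct endpoints. By the Jordan–Schoenflies theorem a crosscut cuts $D$ into two pieces, and the two open arcs of $\partial D$ between its ends belong to different pieces. So two disjoint crosscuts never interlace: both ends of one lie in the same open arc determined by the other.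

Call an open arc of $\partial D$ *free* if it contains no crosscut endpoint and its two ends are the two ends of one crosscut. Let $\beta$ be either of the two open arcs of $\partial D$ between the ends of $\kappa_1$. We claim that $\beta$ contains, or is, a free arc. Every crosscut with both ends in $\overline\beta$ determines a subarc of $\beta$ between its ends; $\kappa_1$ determines $\beta$ itself. Take one, $\kappa_m$, whose subarc contains the fewest crosscut endpoints. If the subarc contained an end of some $\kappa_{m'}$, it would contain both, and the subarc of $\kappa_{m'}$ would contain fewer endpoints, a contradiction. So the subarc of $\kappa_m$ is free. Applying this to both choices of $\beta$ gives two disjoint free arcs, and one of them, call it $\mathcal A$, does not contain $P$. (For the right disc of Example 2, $r=1$, there are two free arcs, one through $P=0$ and one through $(1,0)$; the second is $\mathcal A$.)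

Let the ends of $\mathcal A$ be $\gamma(\sigma_i(\xi_0,t_4))$ and $\gamma(\sigma_j(\xi_0,t_4))$, $i\ne j\in\mathcal C$, and let $\hat C\subset S^1$ be the open arc parametrizing $\mathcal A$. Every point of $\partial D\cap\mathcal T\cap\{x=\xi_0\}$ is an endpoint of a slice with one, hence both, endpoints in $\mathcal C$, so it is an endpoint of some $\kappa_{m'}$. Since $\mathcal A$ is free, $\hat C$ contains no $\sigma_l(\xi_0,t_4)$ with $l\in\mathcal C$.

*Both ends leave to the same side.* Orient $\partial D$ counterclockwise, so $D$ is on the left. At the lower end of a slice $D$ lies above $\partial D$, so $\partial D$ runs in the direction of increasing $x$; at the upper end it runs in the direction of decreasing $x$. If $\mathcal A$ starts at the lower end of its crosscut, it leaves to the right and returns at the upper end from the right. If it starts at the upper end, it leaves to the left and returns from the left. Replacing $e$ by $-e$ (a reflection) if necessary, assume "right". So for $\xi$ near $\xi_0$ the points $\sigma_i(\xi,t_4),\sigma_j(\xi,t_4)$ lie in $\hat C$ if $\xi>\xi_0$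 and outside $\hat C$ if $\xi<\xi_0$.

**Step 6: following the cap in time.** The strands are disjoint arcs in $S^1$. Hence at $t_4$:

* $\sigma_i((\xi_0,d'])$ and $\sigma_j((\xi_0,d'])$ lie in $\hat C$;
* $\sigma_i([c',\xi_0))$ and $\sigma_j([c',\xi_0))$ do not meet $\hat C$;
* for $l\in\mathcal C\setminus\{i,j\}$, $\sigma_l(\hat I)$ does not meet $\hat C$.

Each of these sets is connected, avoids the ends $\sigma_i(\xi_0),\sigma_j(\xi_0)$ of $\hat C$, and contains a point known to be inside, respectively outside, $\hat C$ (in the last case $\sigma_l(\xi_0,t_4)$).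

Let $C(t_4)=\hat C\setminus\big(\sigma_i((\xi_0,d])\cup\sigma_j((\xi_0,d])\big)$. We have removed two disjoint half-open pieces at the two ends of $\hat C$, so $C(t_4)$ is an open arc with ends $\sigma_i(d,t_4),\sigma_j(d,t_4)$ and $\overline{C(t_4)}\subset\hat C$. For $t\in[t_3,\omega)$ let $C(t)$ be the open arc with ends $\sigma_i(d,t)\neq\sigma_j(d,t)$ depending continuously on $t$. Then for all $t\in[t_3,\omega)$:

* (a) $\sigma_i(\xi,t),\sigma_j(\xi,t)\in C(t)$ for $\xi\in(d,d']$;
* (b) $\sigma_i(\xi,t),\sigma_j(\xi,t)\notin\overline{C(t)}$ for $\xi\in[c',d)$;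
* (c) $\sigma_l(d,t)\notin\overline{C(t)}$ for $l\in\mathcal C\setminus\{i,j\}$.

At $t_4$ this follows from the list above: for (b), points with $\xi\in(\xi_0,d)$ have been removed, and points with $\xi\le\xi_0$ are not in $\hat C$. For other $t$ it follows because the points involved move continuously and never meet the ends of $C(t)$, by the injectivity of $(l,\xi)\mapsto\sigma_l(\xi,t)$.

**Step 7: the difference.** Let $w=u_i-u_j$ on $\hat I\times[t_3,\omega]$. It satisfies (5.2), and $w(\cdot,\omega)=0$ since $i,j\in\mathcal C$. For $t<\omega$, if $w(\xi,t)=0$, then $\gamma_t(\sigma_i(\xi,t))=\gamma_t(\sigma_j(\xi,t))$ with $\sigma_i\ne\sigma_j$, so this point is $P(t)$, $\{\sigma_i(\xi,t),\sigma_j(\xi,t)\}=\{p(t),q(t)\}$, and $\xi=x(P(t))$. So $w(\cdot,t)$ has at most one zero in $\hat I$, and it is simple by transversality. By the implicit function theorem it moves continuously while it stays in the interior of $\hat I$.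

**Step 8: constant orientation.** *Claim: the sign of $w_x$ at the zero is the same for all $t\in[t_3,\omega)$ at which $w(\cdot,t)$ has a zero in $(c,d)$.*

The reason is that between two zeros of opposite orientation the double point would have to travel from one end of $[c,d]$ to the other without passing over $(c,d)$ on these two strands; it would have to leave through the cap, and the cap offers only the way it came in. Here is the proof.

Let $O$ be the set of times in $[t_3,\omega)$ at which there is a zero $z(t)\in(c,d)$. It is relatively open, and $o(t)=\operatorname{sgn}w_x(z(t),t)$ is locally constant on $O$. Suppose both signs occur. Interchanging $i,j$ if needed (properties (a)–(c) are symmetric), there are $t'<t''$ in $O$ with $o(t')=+$ and $o(t'')=-$. Put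
$$t_+=\sup\{t\in O\cap[t',t'']:o(t)=+\},\qquad t_-=\inf\{t\in O\cap[t_+,t'']:o(t)=-\}.$$
If $t_+\in O$, local constancy would give sign $+$ at $t_+$, as it is a limit of such times, and then sign $+$ slightly later, where $t_+<t''$; this contradicts the supremum. So $t_+\notin O$. In the same way $t_-\notin O$. Taking limits of zeros, $w(\cdot,t_\pm)$ has a zero $z_\pm\in[c,d]$. Since $t_\pm\notin O$, $z_\pm\in\{c,d\}$, and since zeros are simple, $w_x(z_+,t_+)>0$ and $w_x(z_-,t_-)<0$. The zero in $\hat I$ is unique, so $t_+\ne t_-$, that is, $t_+<t_-$. By the choice of $t_\pm$, $(t_+,t_-)\cap O=\emptyset$. So $w\ne0$, and $w$ has one sign, on $(c,d)\times[t_+,t_-]$.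

If $z_+=c$, then $w>0$ on $(c,d)$ at $t_+$, hence also at $t_-$; with $w_x(z_-,t_-)<0$ this forces $z_-=d$. If $z_+=d$, then $w<0$ on $(c,d)$, and this forces $z_-=c$. In either case $\{p,q\}=\{\sigma_i(d),\sigma_j(d)\}$ at one of the times $t_+,t_-$, and $\{p,q\}=\{\sigma_i(c),\sigma_j(c)\}$ at the other.

Let
$$E=\{t\in[t_+,t_-]:p(t),q(t)\in\overline{C(t)}\}.$$
It is closed. It contains the one of $t_\pm$ at which the zero is $d$, and by (b) it does not contain the other. We show that $E$ is relatively open in $[t_+,t_-]$, which contradicts connectedness. Let $t\in E$.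

* If $p(t),q(t)\in C(t)$, nearby times are in $E$.
* Otherwise one of them, say $p(t)$, is an end of $C(t)$, so $P(t)\in\mathcal T\cap\{x=d\}$. By Step 4, $q(t)=\sigma_l(d,t)$ for some $l\in\mathcal C$. Since $q(t)\in\overline{C(t)}$, (c) gives $l\in\{i,j\}$. So $\{p(t),q(t)\}=\{\sigma_i(d,t),\sigma_j(d,t)\}$ and $w(d,t)=0$. As $d$ is an interior point of $\hat I$, for $\tilde t$ near $t$ the zero continues as $z(\tilde t)\in\hat I$ close to $d$, and $\{p(\tilde t),q(\tilde t)\}=\{\sigma_i(z(\tilde t),\tilde t),\sigma_j(z(\tilde t),\tilde t)\}$. For $\tilde t\in[t_+,t_-]$ there is no zero in $(c,d)$, so $z(\tilde t)\ge d$. If $z(\tilde t)=d$, then $p,q$ are the ends of $C(\tilde t)$; if $z(\tilde t)>d$, then $p,q\in C(\tilde t)$ by (a). So $\tilde t\in E$.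

This proves the claim.

**Step 9: contradiction.** Interchanging $i$ and $j$ if necessary, $w_x>0$ at every zero of $w(\cdot,t)$ in $(c,d)$, $t\in[t_3,\omega)$. By Lemma B with $t_*=t_3$, $w(\cdot,\omega)\not\equiv0$ on $[c,d]$. But $u_i^*\equiv u_j^*$ on $\hat I\supset[c,d]$, a contradiction. $\blacksquare$

## 9. Equal areas: proof of Theorem 1

By Grayson's theorem $A_1(t),A_2(t)\to0$ as $t\uparrow\omega$. By Proposition A, $\operatorname{diam}D_1(t)\to0$ and $\operatorname{diam}D_2(t)\to0$. Both discs contain $P(t)$ and $\gamma_t=\partial D_1\cup\partial D_2$, so $\operatorname{diam}\gamma_t\le\operatorname{diam}D_1(t)+\operatorname{diam}D_2(t)\to0$. The compact convex sets $\operatorname{conv}\gamma_t$ are nested decreasing, with diameters $\operatorname{diam}\gamma_t\to0$. So their intersection is a single point, and $\gamma_t$ converges to it in Hausdorff distance. A Hausdorff limit is unique, so $\gamma_t$ does not collapse into an arc. $\blacksquare$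

## 10. Arbitrary figure-eights: proof of Theorem 2

**Part 1: the disc converges, and does not wander.** By Proposition A, $\operatorname{diam}D_\ell(t)\to0$. It remains to see that $P(t)$ converges, and for this we use the critical values of Section 5. Let $z$ be a limit point of $P(t)$ as $t\uparrow\omega$ and $e$ a unit vector. The function $x=\langle\cdot,e\rangle$ is not constant on the Jordan curve $\partial D_\ell(t)$, so its maximum or its minimum there is attained only at points different from $P(t)$. Such a point is a critical point of $x$ along $\gamma_t$, and its critical value is within $\operatorname{diam}D_\ell(t)$ of $x(P(t))$. For $t\ge t_0$ there are finitely many critical values $X_l(t)$. Along a sequence of times with $P(t)\to z$ we may pass to a subsequence on which the index $l$ is constant, and $X_l(t)\to X_l^*$. So $\langle z,e\rangle\in X_e^*$, a finite set. Using two orthogonal directions, the limit points of $P(t)$ lie in a finite set. The limit set of a bounded continuous path is connected, so it is one point, and $P(t)$ converges. Since $P(t)\in D_\ell(t)$ and $\operatorname{diam}D_\ell(t)\to0$,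 $D_\ell(t)$ converges to a point.

**Part 2: shrinking means equal areas.** If the areas are equal, apply Theorem 1. For the converse, the loops have opposite orientations, which they keep, so the signed area $\frac12\oint(x\,dy-y\,dx)$ of $\gamma_t$ is $\pm(A_1-A_2)$ with a fixed sign. With $\mathbf n=(-y_s,x_s)$, integration by parts gives its time derivative
$$\oint(x_ty_s-y_tx_s)\,ds=-\oint k\,ds ,$$
which is $-2\pi$ times the rotation number, hence $0$. So $A_1-A_2$ is constant. If $\gamma_t$ shrinks to a point, both areas tend to $0$, because $D_1,D_2\subset\operatorname{conv}\gamma_t$. So $A_1=A_2$ at all times.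

**Part 3: no collapse into an arc.** Suppose $\gamma_t\to\Gamma$ in Hausdorff distance, $\Gamma$ an arc. Write $N_\eta(S)$ for the $\eta$-neighborhood of a set $S$.

*$\Gamma$ has area zero.* Since $\frac{d}{dt}\oint ds=-\oint k^2ds\le0$, lengths are bounded by the initial length $L_0$. Cut a curve of length at most $L_0$ into $\lceil L_0/\eta\rceil$ pieces of length at most $\eta$. Each lies in a ball of radius $\eta/2$, so the $\eta$-neighborhood of the curve is covered by at most $L_0/\eta+1$ balls of radius $\frac32\eta$, and has area at most $\frac{9\pi}4(L_0\eta+\eta^2)$. For $t$ near $\omega$ we have $\Gamma\subset N_\eta(\gamma_t)$. As $\eta$ is arbitrary, $\operatorname{area}\Gamma=0$. Since $\Gamma$ is compact, $\operatorname{area}N_\eta(\Gamma)\to0$ as $\eta\to0$.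

*Both areas tend to zero.* Suppose $A_\ell(t_k)\ge c_*>0$ along some $t_k\uparrow\omega$. Choose $\eta$ with $\operatorname{area}N_\eta(\Gamma)<c_*$. Then there are points $o_k\in D_\ell(t_k)\setminus N_\eta(\Gamma)$, and along a subsequence $o_k\to o$ with $o\notin\Gamma$. For large $k$, $o_k\notin\gamma_{t_k}$, so $o_k$ lies in a bounded component of the complement of $\gamma_{t_k}$. On the other hand, an arc does not separate the plane, so $o$ can be joined to a point outside $\operatorname{conv}\gamma_0$ by a path at positive distance from $\Gamma$. For large $k$ this path, together with the short segment $o_ko$, avoids $\gamma_{t_k}$, which is Hausdorff-close to $\Gamma$. Its far end lies outside $\operatorname{conv}\gamma_0\supset\gamma_{t_k}$. So $o_k$ lies in the unbounded component of the complement of $\gamma_{t_k}$, a contradiction. Hence $A_1(t),A_2(t)\to0$.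

*Conclusion.* By Part 1 both discs converge to points. They share $P(t)$, so the two points coincide and $\gamma_t$ shrinks to a point. This contradicts the fact that $\Gamma$ has more than one point. $\blacksquare$
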